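# No positive solutions for large $\lambda\mu$: an elliptic system on an arbitrary smooth bounded region

## 1. The system, its nonlinearities, and the tools

**Definition 1.1 (region).** Throughout, $\Omega\subset\mathbb R^N$, $N\ge1$, is a bounded, connected, open set with smooth boundary, $\nu$ is the outer unit normal, and $d(x)=\mathrm{dist}(x,\partial\Omega)$. If $\Omega$ is not connected, restrict everything below to one component: a positive solution on $\Omega$ is a positive solution there.

The system is
$$-\Delta u=\lambda f(v),\qquad -\Delta v=\mu g(u)\quad\text{in }\Omega,\qquad u=v=0\quad\text{on }\partial\Omega, \tag{1.1}$$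
with parameters $\lambda,\mu>0$.

**Definition 1.2 (the nonlinearities).** We consider $f,g$ with the following two properties.

* (C1) $f,g:[0,\infty)\to\mathbb R$ are continuous and nondecreasing, and $f(0)<0$, $g(0)<0$.
* (C2) There are $K_1,K_2,M_1,M_2>0$ with $f(z)\ge K_1z-M_1$ and $g(z)\ge K_2z-M_2$ for all $z\ge0$.

*Example.* $f(z)=z-1$ satisfies both with $K_1=M_1=1$. So does $g(z)=e^z-2$, since $g(0)=-1$ and $e^z-2\ge z-1$. The function $-1+\frac z{1+z}$ satisfies (C1), but it is bounded, so (C2) fails.

**Definition 1.3 (positive solution).** A positive solution of (1.1) is a pair $u,v\in C(\overline\Omega)$, positive in $\Omega$, zero on $\partial\Omega$, satisfying the equations classically or in the sense of distributions.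

*Example.* Let $N=1$, $\Omega=(0,\pi)$, $f(z)=g(z)=z-1$, $\lambda=\mu=4$. Then $u=v=2\sin^2x=1-\cos2x$ is a positive solution: $-u''=-4\cos 2x=4(u-1)$. Note that $u'(0)=u'(\pi)=0$. This example will come back.

*Regularity.* Since $f(v),g(u)\in C(\overline\Omega)$, the $L^p$-theory and uniqueness for the Dirichlet problem give $u,v\in W^{2,p}(\Omega)\cap C^1(\overline\Omega)$ for all $p<\infty$. The right-hand sides are only continuous, so we do not get $C^2(\overline\Omega)$ in general.

**Definition 1.4 (super- and subharmonic).** A continuous function $w$ is superharmonic if $\Delta w\le0$ in the sense of distributions, and subharmonic if $\Delta w\ge0$.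

*Example.* If $\Delta u\ge m$ with a constant $m$, then $u-\frac m{2N}|x-y|^2$ is subharmonic, because $\Delta|x-y|^2=2N$.

We use the textbook facts for such functions.

* Comparison: if $D$ is bounded and open, $w\in C(\overline D)$ is superharmonic in $D$, and $w\ge0$ on $\partial D$, then $w\ge0$ in $D$.
* Strong maximum principle: a superharmonic $w\ge0$ on a connected open set is either positive everywhere or identically zero.
* Hopf's lemma: if $w$ is superharmonic and positive in a ball $B$, continuous on $\overline B$, and $w(p)=0$ at a point $p\in\partial B$ where $w$ has a derivative in the direction of the center, then that derivative is positive.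
* Harnack: if $w\ge0$ is harmonic in $B_{2\rho}(x)$, then $\sup_{B_\rho(x)}w\le C(N)\inf_{B_\rho(x)}w$.

*Example.* On $(-1,1)$ the function $1-x^2$ is superharmonic and has inward slope $2$ at both ends. The function $2\sin^2x$ on $(0,\pi)$ is not superharmonic near the ends, and its inward slopes there are $0$: Hopf's conclusion can fail for positive solutions of (1.1).

**Definition 1.5 (first eigenpair).** $\lambda_1$ is the first Dirichlet eigenvalue of $-\Delta$ on $\Omega$, and $\varphi>0$ its eigenfunction with $\int_\Omega\varphi=1$.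

*Example.* On $(0,\pi)$: $\lambda_1=1$ and $\varphi=\frac12\sin x$.

**Definition 1.6 (caps and reflections).** For a unit vector $e$ and $t\in\mathbb R$ put
$$t_e=\max_{\overline\Omega}x\cdot e,\qquad \Sigma_t=\{x\in\Omega:\ x\cdot e>t\},\qquad x^t=x-2(x\cdot e-t)e .$$
So $x^t$ is the mirror image of $x$ in the plane $\{x\cdot e=t\}$.

*Example.* In the unit ball, $|x^t|^2=|x|^2-4t(x\cdot e-t)$, so for $0\le t<1$ the reflection of the cap $\Sigma_t$ stays in the ball. In the annulus $1<|x|<2$ in the plane, try the inner boundary point $(1,0)$, whose outer normal is $e=(-1,0)$. For $t=-1-\epsilon$ with small $\epsilon>0$, the cap contains $(-\frac32,0)$, whose reflection in $\{x_1=1+\epsilon\}$ is $(\frac72+2\epsilon,0)$, outside the annulus. Boundary points where one can reflect have to be chosen.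

## 2. Does large $\lambda\mu$ exclude positive solutions?

Near $\partial\Omega$ both $u$ and $v$ are small, so both right-hand sides in (1.1) are negative there, and large if the parameters are. A positive function that vanishes on the boundary has to rise against this. One expects that it cannot if the parameters are too large. The paper "Nonexistence of positive solutions for a class of semilinear elliptic systems" (Rocky Mountain J. Math.) proves, under (C1)–(C2), that on a ball there is $\sigma>0$ such that (1.1) has no positive solutions for $\lambda\mu>\sigma$, and it states the case of any bounded region as open. There $\lambda,\mu\ge\varepsilon_0$ for a fixed $\varepsilon_0>0$.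

The question is: *for every smooth bounded region $\Omega$ and all $f,g$ with (C1)–(C2), is there $\sigma>0$, possibly depending on $\Omega,f,g,\varepsilon_0$, such that (1.1) has no positive solutions whenever $\lambda,\mu\ge\varepsilon_0$ and $\lambda\mu>\sigma$?* The answer is yes, and $\sigma$ need not depend on $\varepsilon_0$.

**Theorem A.** Let (C1), (C2) hold. There is $\sigma=\sigma(\Omega,f,g)>0$ such that (1.1) has no positive solution for any $\lambda,\mu>0$ with $\lambda\mu>\sigma$. In particular the claim in the question holds for every $\varepsilon_0>0$.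

**Theorem B (complements).** Let $f,g:[0,\infty)\to\mathbb R$ be continuous, nondecreasing, and satisfy (C2).

1. If $f(0)\ne0$ and $g(0)\ne0$ (any signs), the conclusion of Theorem A holds.
2. If only $g(0)\ne0$ is assumed, there is $\sigma$ such that there is no positive solution when $\lambda\mu>\sigma$ and $\mu\ge\lambda$. Symmetrically, if only $f(0)\neq0$, there is none when $\lambda\mu>\sigma$ and $\lambda\ge\mu$.
3. If $f(0)=g(0)=0$, nonexistence can fail, for every $\Omega$ and $N$.
4. Let $f(z)=K_1z-M_1$, $g(z)=K_2z-M_2$ with $K_i,M_i>0$. For every $\lambda>0$ there is $k_0>\lambda_1$ such that (1.1) has a positive solution for each $\mu$ with $\lambda_1^2<\lambda\mu K_1K_2<k_0^2$. Hence every $\sigma$ as in Theorem A satisfies $\sigma\ge\lambda_1^2/(K_1K_2)$.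

## 3. A case solved by hand: $(0,\pi)$ with $f=g=z-1$

Let $\lambda=\mu=k=m^2$ with $m>0$. The difference $D=u-v$ satisfies $D''=kD$ with zero boundary values; multiplying by $D$ and integrating gives $D=0$, so $u=v$. Put $t=x-\frac\pi2\in(-\frac\pi2,\frac\pi2)$ and $w=u-1$. Then $w''+m^2w=0$ and $w=-1$ at $t=\pm\frac\pi2$, so $w=A\cos mt+B\sin mt$ with
$$A\cos\tfrac{m\pi}2=-1,\qquad B\sin\tfrac{m\pi}2=0 .$$
If $\cos\frac{m\pi}2=0$ there is no solution. Otherwise the even part of $u$ is
$$1-\frac{\cos mt}{\cos(m\pi/2)},$$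
and it must be positive on $|t|<\frac\pi2$ if $u$ is.

* If $m<1$, the even part is negative at $t=0$. If $m=1$, there is no solution.
* If $1<m\le2$, then $\cos\frac{m\pi}{2}<0$ and $\cos mt>\cos\frac{m\pi}2$ for $|t|<\frac\pi2$, because $\cos$ decreases on $[0,\pi]$. So the even part is positive. For $m<2$, $B=0$. For $m=2$ the candidates are $2\cos t(\cos t+B\sin t)$; near $t=\pm\frac\pi2$ the second factor is close to $\pm B$, so positivity forces $B=0$.
* If $m>2$, then $mt$ covers $[-\pi,\pi]$, so $\cos mt/\cos\frac{m\pi}2$ takes a value $\ge1$ in the interior. No positive solution.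

So for $\lambda=\mu=k$ a positive solution exists exactly for $1<k\le4$. In this example every $\sigma$ as in Theorem A is at least $16$. At the last admissible value $k=4$ the solution is $2\sin^2x$, and its boundary slope is exactly $0$. Hence the failure of Hopf's lemma cannot be excluded in advance, and the proof has to live with it.

## 4. Testing with $\varphi$, and what it does not see

The first thing to try is to multiply by $\varphi$ and integrate. With $A=\int_\Omega u\varphi$, $B=\int_\Omega v\varphi$, Green's formula and (C2) give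
$$\lambda_1A\ge\lambda(K_1B-M_1),\qquad\lambda_1B\ge\mu(K_2A-M_2). \tag{4.1}$$
The first inequality says $B\le\frac1{K_1}\big(\frac{\lambda_1A}\lambda+M_1\big)$. Insert this in the second and divide by $\mu$:
$$A\Big(K_2-\frac{\lambda_1^2}{\lambda\mu K_1}\Big)\le M_2+\frac{\lambda_1M_1}{\mu K_1}.$$
If
$$\lambda\mu\ge\sigma_0:=\frac{2\lambda_1^2}{K_1K_2}, \tag{4.2}$$
the bracket is at least $K_2/2$. With the symmetric computation,
$$A\le\frac2{K_2}\Big(M_2+\frac{\lambda_1M_1}{\mu K_1}\Big),\qquad B\le\frac2{K_1}\Big(M_1+\frac{\lambda_1M_2}{\lambda K_2}\Big). \tag{4.3}$$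

Here the method stops. The numbers $A=M_2/K_2$, $B=M_1/K_1$ satisfy (4.1) for all $\lambda,\mu>0$, because then the right-hand sides are $0$. So (4.1) alone never yields a contradiction. It only bounds weighted integrals of $u$ and $v$, and it has lost $f(0)<0$, $g(0)<0$: these signs act where $u$ and $v$ are small, that is, near the boundary.

What would use them? Suppose $v\le\delta$ on a ball $B_r(y)\subset\Omega$, where $f(\delta)\le\frac12f(0)$. Then $\Delta u\ge\frac12\lambda|f(0)|$ there, so $u-\frac{\lambda|f(0)|}{4N}|x-y|^2$ is subharmonic; since its value $u(y)$ at the center is positive,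
$$\frac{\lambda|f(0)|r^2}{4N}\le\sup_{B_r(y)}u. \tag{4.4}$$
If $u\le L$ on this ball, then $\lambda\le 4NL/(|f(0)|r^2)$. So we want, near *one* boundary point, pointwise bounds on $u,v$ and smallness of $u,v$ on a set of a size controlled independently of how large the parameters and their right-hand sides are.

The plan is as follows.

* If $u$ and $v$ increase when one moves inward from a point $x$ along every direction of a fixed cone, the integral bound (4.3) becomes a pointwise bound at $x$, because $u\ge u(x)$ on a set of fixed measure.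
* The same monotonicity gives upper bounds for $-\Delta u$ and $-\Delta v$: a large positive value of $\lambda f(v(x))$ would persist on a ball of fixed size and make $u$ too large.
* With $-\Delta u$ bounded above, a barrier makes $u$ small near the boundary point. Then (4.4) bounds $\lambda$.

Monotonicity in a cone is what moving planes deliver, at the point of $\partial\Omega$ farthest from the origin. Moving planes are started, and continued at boundary points, by knowing that $\partial_eu<0$ close to those points. Usually this comes from Hopf's lemma, which is exactly what fails. The next section supplies a substitute.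

## 5. The sign of $\partial_eu$ near a boundary point, with or without Hopf

**Lemma 1.** Let $p>N$, $u\in W^{2,p}(\Omega)\cap C^1(\overline\Omega)$, $u>0$ in $\Omega$, $u=0$ on $\partial\Omega$, $\Delta u=h\in C(\overline\Omega)$, where either (a) $h\le0$ in $\Omega$, or (b) $h\equiv c_0$ on $\partial\Omega$ with a constant $c_0>0$. Let $x_0\in\partial\Omega$ and let $e$ be a unit vector with $e\cdot\nu(x_0)>0$. Then there is $\delta>0$ with $\partial_eu<0$ in $\Omega\cap B_\delta(x_0)$.

Let $(u,v)$ be a positive solution with $f,g$ continuous and nondecreasing, $\lambda,\mu>0$. Then Lemma 1 applies to $u$ with $h=-\lambda f(v)$: if $f(0)<0$, then $h=-\lambda f(0)>0$ on $\partial\Omega$, case (b); if $f(0)\ge0$, then $f(v)\ge f(0)\ge0$ and $h\le0$, case (a). Likewise for $v$.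

In case (a), $u$ is superharmonic, Hopf's lemma gives $\partial_\nu u(x_0)<0$, and $\nabla u(x_0)=\partial_\nu u(x_0)\nu(x_0)$ because $u=0$ on $\partial\Omega$. So $\partial_eu(x_0)<0$, and continuity of $\nabla u$ finishes.

In case (b) with $N=1$ the reason is visible. Here $u''=h$ makes $u\in C^2(\overline\Omega)$, and $e=\nu(x_0)$; say $x_0$ is the right endpoint, $e=1$. Then $u'(x_0)\le0$. If $u'(x_0)<0$, use continuity. If $u'(x_0)=0$, then $u''(x_0)=c_0>0$, so $u'<0$ just to the left of $x_0$.

From here on, case (b) and $N\ge2$. Near a boundary point $z$ one expects $u\approx b\,d+\frac{c_0}2d^2$ with $b=-\partial_\nu u(z)\ge0$, hence $\nabla u\approx-(b+c_0d)\nu$. The difficulty is that $b$ and $d$ are both small and in an unknown ratio, and that $u$ need not be $C^2$ up to the boundary. We rescale around $z$ by the natural size $bd+d^2$, so we must first know that $u$ is not larger than this size.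

Put $b(z)=-\partial_\nu u(z)\ge0$, $H=\max|h|$, $M_z(s)=\sup_{\Omega\cap B_s(z)}u$ for $z\in\partial\Omega$. By compactness of $\partial\Omega$ there are $r_0,\varrho,K>0$ such that:

* every $z\in\partial\Omega$ admits interior and exterior tangent balls of every radius $\le\varrho$;
* with $n=-\nu(z)$ and $x=z+y'+\tau n$, $y'\perp n$, there is a smooth $\psi_z$ on $\{|y'|<r_0\}$ with $\psi_z(0)=0$, $\nabla\psi_z(0)=0$, $|\nabla\psi_z|\le\frac14$, $|D^2\psi_z|\le K$, such that inside $B_{r_0}(z)$ the set $\Omega$ is $\{\tau>\psi_z(y')\}$ and $\partial\Omega$ is $\{\tau=\psi_z(y')\}$.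

Let $s_0=\min\{\varrho,r_0/16\}$. In this section, constants $C$ may depend on $\Omega,u,h$, but not on $z$, on $s$, or on the index $k$ below.

**Step 1 (growth).** The purpose is the bound
$$M_z(s)\le C\,(b(z)s+s^2),\qquad z\in\partial\Omega,\ 0<s\le s_0. \tag{5.1}$$
For $u=2\sin^2x$ at $z=0$ this reads $2\sin^2s\le Cs^2$. The mechanism: if $u$ is large at depth $s$, a Hopf-type barrier forces $b(z)$ to be large; Harnack spreads this to all points not too close to $\partial\Omega$; the remaining thin layer is handled by an upper barrier and iteration.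

**Step 1.1 (a lower barrier at depth $s$).** We bound $u$ somewhere at depth $s$. Let $y=z-s\nu(z)$, so that $B_s(y)\subset\Omega$ is tangent at $z$, and let $m=\min_{\overline B_{s/2}(y)}u$. With $\alpha=4N/s^2$ let $U(x)=e^{-\alpha|x-y|^2}-e^{-4N}$. It vanishes on $\partial B_s(y)$. For $s/2<|x-y|<s$ we have $4\alpha^2|x-y|^2\ge\alpha^2s^2=4N\alpha$, so
$$\Delta U=(4\alpha^2|x-y|^2-2N\alpha)e^{-\alpha|x-y|^2}\ge2N\alpha e^{-4N}=\frac{c}{s^2},\qquad c=8N^2e^{-4N}.$$
Let $T=m/(e^{-N}-e^{-4N})$; then $TU=m\le u$ on $\partial B_{s/2}(y)$ and $TU=0\le u$ on $\partial B_s(y)$.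

If $Tc/s^2\ge H$, then $\Delta(TU)\ge H\ge\Delta u$ in the annulus, and comparison gives $u\ge TU$ there, with equality at $z$. Comparing inward derivatives at $z$,
$$b(z)\ge T\cdot2\alpha s\,e^{-4N}=\frac{8Ne^{-4N}}{e^{-N}-e^{-4N}}\cdot\frac ms,$$
so $m\le Cb(z)s$. Otherwise $T<Hs^2/c$, so $m\le CHs^2$. In all cases $m\le C(b(z)s+s^2)$.

**Step 1.2 (points not close to $\partial\Omega$).** First a Harnack inequality for $u$. Let $B_{2\rho}(x)\subset\Omega$, and let $\chi$ solve $\Delta\chi=h$ in $B_{2\rho}(x)$, $\chi=0$ on the boundary. Comparison with $\pm\frac H{2N}(4\rho^2-|\cdot-x|^2)$ gives $|\chi|\le2H\rho^2/N$. The function $u-\chi$ is harmonic with nonnegative boundary values, hence nonnegative, and Harnack's inequality for it yields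
$$\sup_{B_\rho(x)}u\le C\Big(\inf_{B_\rho(x)}u+H\rho^2\Big). \tag{5.2}$$
With center $y$ and $\rho=s/2$, Step 1.1 gives $u(z-s\nu(z))\le C(b(z)s+s^2)$.

Now fix $\epsilon\in(0,1)$ and let $x\in\Omega\cap B_s(z)$ with $d(x)\ge\epsilon s$. We connect $x$ to $z+sn=z-s\nu(z)$ by a path that stays away from $\partial\Omega$. In the coordinates at $z$ put $\Phi=\tau-\psi_z(y')$. Let $w\in\Omega\cap B_{r_0/2}(z)$. A boundary point nearest to $w$ lies in $B_{r_0}(z)$, where $\Phi=0$ on $\partial\Omega$, and $\Phi$ has Lipschitz constant at most $\sqrt{1+1/16}\le\frac54$; so $d(w)\ge\frac45\Phi(w)$. Also $d(w)\le\Phi(w)$, because the point $z+y'+\psi_z(y')n$ lies in $B_{r_0}(z)$ (as $|y'|<r_0/2$ and $|\psi_z(y')|\le r_0/8$), hence on $\partial\Omega$, at distance $\Phi(w)$ from $w$.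

The path has two pieces.

* On $x+\sigma n$, $0\le\sigma\le2s$: $\Phi=\Phi(x)+\sigma\ge d(x)\ge\epsilon s$.
* On the segment from $x+2sn$ to $z+sn$: the first endpoint has $\tau>s$ and the second $\tau=s$, and $|y'|\le s$, so $\Phi\ge s-\frac s4=\frac34s$.

The path stays in $B_{4s}(z)\subset B_{r_0/2}(z)$, so along it $d\ge\frac45\min\{\epsilon,\frac34\}s\ge\frac12\epsilon s$. Its length is at most $2s+2s=4s$. Put $\rho=\epsilon s/8$; balls of radius $2\rho$ centered on the path lie in $\Omega$. Choose at most $C/\epsilon$ points along the path, consecutive ones closer than $\rho$, and apply (5.2) successively. This gives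
$$u(x)\le C_\epsilon\,(b(z)s+s^2). \tag{5.3}$$

**Step 1.3 (points close to $\partial\Omega$).** Let $x\in\Omega\cap B_s(z)$ with $d(x)<\epsilon s$. Let $z'$ be a nearest boundary point and $\zeta=z'+s\nu(z')$. Then $B_s(\zeta)\cap\Omega=\emptyset$, and $x=z'-d(x)\nu(z')$, so $|x-\zeta|=s+d(x)<2s$. Further $|\zeta-z|\le|\zeta-z'|+|z'-x|+|x-z|<3s$, so $\Omega\cap B_{2s}(\zeta)\subset B_{5s}(z)$. With $\varrho_\zeta=|\cdot-\zeta|$ consider
$$Z=T\Big(1-\Big(\frac s{\varrho_\zeta}\Big)^N\Big),\qquad T=2M_z(8s)+2^{N+1}N^{-1}Hs^2 .$$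
From $\Delta(\varrho_\zeta^{-N})=2N\varrho_\zeta^{-N-2}$ we get, for $s<\varrho_\zeta<2s$,
$$-\Delta Z=2NTs^N\varrho_\zeta^{-N-2}\ge2^{-N-1}N\,\frac T{s^2}\ge H\ge-\Delta u .$$
On the boundary of $\Omega\cap B_{2s}(\zeta)$: at points of $\partial\Omega$, $\varrho_\zeta\ge s$, so $Z\ge0=u$; at points of $\Omega\cap\partial B_{2s}(\zeta)$, $Z=T(1-2^{-N})\ge\frac T2\ge M_z(8s)\ge u$. By comparison $u\le Z$, and since $1-(1+\theta)^{-N}\le N\theta$ for $\theta\ge0$,
$$u(x)\le T\,\frac{Nd(x)}s\le C_*\epsilon\,(M_z(8s)+s^2),\qquad C_*=C_*(N,H). \tag{5.4}$$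

**Step 1.4 (iteration).** By (5.3) and (5.4), for $0<s\le s_0$,
$$M_z(s)\le C_\epsilon(b(z)s+s^2)+C_*\epsilon\,(M_z(8s)+s^2).$$
Fix $\epsilon$ with $C_*\epsilon\le8^{-3}$. Then $M_z(s)\le C(b(z)s+s^2)+8^{-3}M_z(8s)$. Let $J$ be the first integer with $8^Js>s_0$. Iterating $J$ times,
$$M_z(s)\le C\sum_{j<J}8^{-3j}\big(b(z)8^js+8^{2j}s^2\big)+8^{-3J}\max u\le C\,(b(z)s+s^2)+\Big(\frac s{s_0}\Big)^3\max u,$$
since the sums are bounded by $\sum 8^{-j}$. As $s\le s_0$, the last term is at most $Cs^2$. This is (5.1).

**Step 2 (blow-up).** The purpose is to show that a failure of the lemma would survive in a limit problem on a half-space, where everything is explicit. Suppose the lemma fails: there are $x_k\in\Omega$, $x_k\to x_0$, with $\partial_eu(x_k)\ge0$. Let $r_k=d(x_k)\to0$, let $z_k\in\partial\Omega$ be nearest to $x_k$ (so $z_k\to x_0$), and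
$$\beta_k=\frac{b(z_k)}{r_k},\qquad\Lambda_k=1+\beta_k .$$
Choose orthogonal matrices $Q_k$ with $Q_ke_N=-\nu(z_k)$; for a subsequence $Q_k\to Q$, and $Qe_N=-\nu(x_0)$. Then $x_k=z_k+r_kQ_ke_N$. Set
$$V_k(y)=\frac{u(z_k+r_kQ_ky)}{r_k^2\Lambda_k}.$$
Note $r_k^2\Lambda_k=r_k^2+b(z_k)r_k$, the size appearing in (5.1). Inside $B_{r_0/r_k}$ the rescaled domain is $\{y_N>\psi_k(y')\}$ with $\psi_k(y')=r_k^{-1}\psi_{z_k}(r_ky')$ (identifying $y'$ with a tangent vector at $z_k$ by $Q_k$), so
$$\psi_k(0)=0,\quad\nabla\psi_k(0)=0,\quad|D^2\psi_k|\le Kr_k,\quad|\nabla\psi_k|\le Kr_k|y'|.$$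
By (5.1), as soon as $\rho r_k\le s_0$, in the part of the rescaled domain in $B_\rho$,
$$0<V_k\le C\,\frac{\beta_k\rho+\rho^2}{1+\beta_k}\le C(\rho+\rho^2). \tag{5.5}$$
Passing to a subsequence, let $c=\lim c_0/\Lambda_k$ and $\beta=\lim\beta_k/\Lambda_k$. Since $\frac1{\Lambda_k}+\frac{\beta_k}{\Lambda_k}=1$, we have $c,\beta\ge0$ and $c+\beta>0$. This is where $c_0>0$ enters. Finally $\Delta V_k(y)=h(z_k+r_kQ_ky)/\Lambda_k\to c$ uniformly on bounded sets, by continuity of $h$ and $h(x_0)=c_0$.

**Step 3 (compactness).** The purpose is to pass to the limit with gradients up to the boundary. Flatten: $\tilde V_k(y)=V_k(y',y_N+\psi_k(y'))$ on $B_\rho\cap\{y_N>0\}$, $k\ge k(\rho)$. Then $\tilde V_k\in W^{2,p}$ and $\tilde V_k=0$ on $\{y_N=0\}$. From $V_k(x)=\tilde V_k(x',x_N-\psi_k(x'))$ we get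
$$\partial_iV_k=\partial_i\tilde V_k-\partial_i\psi_k\,\partial_N\tilde V_k\quad(i<N),$$
where the derivatives of $V_k$ are taken at $(y',y_N+\psi_k(y'))$, and, differentiating again,
$$\Delta\tilde V_k-2\sum_{i<N}\partial_i\psi_k\,\partial_{iN}\tilde V_k+|\nabla\psi_k|^2\partial_{NN}\tilde V_k-(\Delta\psi_k)\partial_N\tilde V_k=h_k,$$
with $h_k\to c$ uniformly on bounded sets. The coefficients converge, uniformly on bounded sets, to those of $\Delta$; so for large $k$ the operators are uniformly elliptic and their leading coefficients have a common modulus of continuity. The $L^p$ estimate up to a flat boundary portion with zero data (Gilbarg–Trudinger, Theorem 9.13) says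
$$\|w\|_{W^{2,p}(B^+_{\rho/2})}\le C\big(\|w\|_{L^p(B^+_\rho)}+\|Lw\|_{L^p(B^+_\rho)}\big),$$
with $C$ depending only on $N,p,\rho$, ellipticity, coefficient bounds and that modulus. With (5.5) it bounds $\tilde V_k$ in $W^{2,p}$, hence in $C^{1,1-N/p}$, on bounded sets. For a subsequence, $\tilde V_k\to V$ in $C^1_{loc}(\overline{\mathbb H})$ and weakly in $W^{2,p}_{loc}$, where $\mathbb H=\{y_N>0\}$. A product of a uniformly convergent and a weakly convergent factor converges weakly to the product, so the equation passes to the limit. Hence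
$$\Delta V=c,\quad V\ge0,\quad V|_{\partial\mathbb H}=0,\quad V\le C(1+|y|^2),\quad\partial_NV(0)=\lim\frac{b(z_k)}{r_k\Lambda_k}=\beta .$$
Since $\psi_k(0)=0$ and $\nabla\psi_k(0)=0$, also $\nabla V_k(e_N)=\nabla\tilde V_k(e_N)\to\nabla V(e_N)$.

**Step 4 (identifying the limit).** The purpose is to compute $\nabla V(e_N)$. The function $V-\frac c2y_N^2$ is harmonic in $\mathbb H$ and vanishes on $\partial\mathbb H$, so its odd reflection is harmonic in $\mathbb R^N$. It grows at most quadratically, so by Liouville's theorem it is a polynomial of degree at most $2$. Being odd in $y_N$, it contains only the monomials $y_N$ and $y_Ny_i$, $i<N$. Therefore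
$$V=y_N\Big(\frac c2y_N+\beta+a\cdot y'\Big).$$
Divide $V\ge0$ by $y_N$ and let $y_N\to0^+$: $\beta+a\cdot y'\ge0$ for all $y'$, so $a=0$. Hence $\nabla V(e_N)=(c+\beta)e_N$. Since $\nabla u(x_k)=r_k\Lambda_kQ_k\nabla V_k(e_N)$,
$$\frac{\partial_eu(x_k)}{r_k\Lambda_k}=e\cdot Q_k\nabla V_k(e_N)\to(c+\beta)\,e\cdot Qe_N=-(c+\beta)\,e\cdot\nu(x_0)<0,$$
which contradicts $\partial_eu(x_k)\ge0$. This proves Lemma 1. $\square$

The number $\delta$ in Lemma 1 depends on the solution, hence on $\lambda,\mu$. The next section removes this dependence: the lemma is only used to keep the planes moving, and they move a distance fixed by $\Omega$.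

## 6. Moving planes at the farthest point

**Step 1 (geometry and constants).** We fix numbers depending only on $\Omega$ such that caps near one boundary point reflect into $\Omega$. Translate so that $0\in\Omega$. Let $R=\max_{\overline\Omega}|x|$, $x^*\in\partial\Omega$ with $|x^*|=R$, $\omega=x^*/R$. As $\Omega\subset B_R(0)$, we have $\nu(x^*)=\omega$. Write $x=x^*+y+\tau\omega$, $y\perp\omega$. Choose $\rho_0>0$ and a smooth $\psi$ with $\psi(0)=0$, $\nabla\psi(0)=0$, $|\nabla\psi|\le\frac14$ such that in $B_{4\rho_0}(x^*)$ the set $\Omega$ is $\{\tau<\psi(y)\}$ and $\partial\Omega$ is $\{\tau=\psi(y)\}$. For all unit $e$ with $|e-\omega|\le\frac14$: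

(i) if $x\in\overline\Omega\cap B_{\rho_0}(x^*)$ and $0<s\le\rho_0$, then $x-se\in\Omega$; and $\nu(x)\cdot e>0$ for $x\in\partial\Omega\cap B_{\rho_0}(x^*)$.

To see this, write $e=e'+e_\omega\omega$ with $e'\perp\omega$. Then $|e'|\le\frac14$ and $e_\omega=1-\frac12|e-\omega|^2\ge\frac{31}{32}$. The function $\Phi=\psi(y)-\tau$ has $\Phi(x)\ge0$, the points $x-se$ lie in $B_{2\rho_0}(x^*)$, and
$$\frac{d}{ds}\Phi(x-se)=e_\omega-\nabla\psi\cdot e'\ge\frac{31}{32}-\frac1{16}>0 .$$
So $\Phi(x-se)>0$, that is, $x-se\in\Omega$. On $\partial\Omega$ the outer normal is a positive multiple of $\omega-\nabla\psi$, so $\nu\cdot e$ is a positive multiple of $e_\omega-\nabla\psi\cdot e'>0$.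

Now choose, in this order, $\kappa>0$, $\eta\in(0,\frac14]$ and $\rho_1$ with
$$2\kappa\le\rho_0,\quad\sqrt{2R\kappa}<\frac{\rho_0}2;\qquad R\eta<\frac{\rho_0}2,\quad\frac{R\eta^2}2\le\frac\kappa4;\qquad\rho_1=\frac\kappa4 .$$
Let $e$ be a unit vector with $|e-\omega|\le\eta$. Then
$$t_e\ge x^*\cdot e=R-\tfrac R2|e-\omega|^2\ge R-\tfrac\kappa4. \tag{6.1}$$
If $x\in\overline\Omega$ and $x\cdot e\ge R-\kappa$, then $|x-Re|^2\le2R^2-2R\,x\cdot e\le2R\kappa$ and $|Re-x^*|\le R\eta$, so $x\in B_{\rho_0}(x^*)$. This is the place where $|x|\le R$, the choice of the farthest point, is used. With (i):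

(ii) for $t\ge R-\kappa$ and $x\in\overline\Omega$ with $x\cdot e>t$, the point $x^t$ and the segment from $x$ (excluded) to $x^t$ lie in $\Omega$.

Its length is $2(x\cdot e-t)\le2\kappa\le\rho_0$, because $x\cdot e\le R$.

**Proposition 2.** Let $f,g$ be continuous and nondecreasing, $\lambda,\mu>0$, $(u,v)$ a positive solution. For every $x\in G:=\Omega\cap B_{\rho_1}(x^*)$, unit $e$ with $|e-\omega|\le\eta$, and $0\le s\le\kappa$: $x-se\in\Omega$, $u(x-se)\ge u(x)$, $v(x-se)\ge v(x)$.

Note that $x^*,\rho_0,\rho_1,\kappa,\eta$ depend only on $\Omega$. For the proof fix $e$, and on $\Sigma_t$ put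
$$w_u^t(x)=u(x^t)-u(x),\qquad w_v^t(x)=v(x^t)-v(x).$$
We claim that $w_u^t,w_v^t\ge0$ for all $t\in[R-\kappa,t_e)$.

**Step 2 (start).** We prove the claim for $t$ close to $t_e$. The set $F=\overline\Omega\cap\{x\cdot e=t_e\}$ is compact, lies in $\partial\Omega$ (a linear function has no maximum on an open set) and in $B_{\rho_0}(x^*)$, so $\nu\cdot e>0$ on $F$ by (i). By Lemma 1 at each point of $F$ and compactness, there is $\delta>0$ with $\partial_eu,\partial_ev<0$ at all points of $\Omega$ within distance $\delta$ of $F$. As $t\to t_e$, the sets $\Sigma_t$ shrink towards $F$ and the segments $[x,x^t]$, $x\in\Sigma_t$, have length at most $2(t_e-t)$ and lie in $\Omega$ by (ii). So for $t$ close to $t_e$ they lie within $\delta$ of $F$, and integrating $\partial_eu<0$ along them gives $u(x^t)\ge u(x)$; likewise for $v$.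

**Step 3 (strictness at the stopping position).** Let $t_0$ be the infimum of the $t\in[R-\kappa,t_e)$ such that $w_u^{t'},w_v^{t'}\ge0$ for all $t'\in[t,t_e)$. By continuity the inequalities hold at $t_0$. Suppose $t_0>R-\kappa$; we show that they are strict at $t_0$. In $\Sigma_{t_0}$,
$$-\Delta w_u^{t_0}=\lambda\big[f(v(x^{t_0}))-f(v(x))\big]\ge0,$$
because $v(x^{t_0})\ge v(x)$ and $f$ is nondecreasing. Here the system couples the right way: the sign for $v$ gives the equation for $u$, and conversely. From any point of a component of $\Sigma_{t_0}$ move in direction $+e$: one stays in the component until one hits $\partial\Omega$, at a point $p$ with $p\cdot e>t_0$. There $u(p)=0<u(p^{t_0})$ by (ii). So $w_u^{t_0}$ is not identically zero on the component, and the strong maximum principle gives $w_u^{t_0}>0$ in $\Sigma_{t_0}$. At points of $\{x\cdot e=t_0\}\cap\Omega$ we have $w_u^{t_0}=0$, and Hopf's lemma, applied in a small ball in $\Sigma_{t_0}$ touching the plane there, gives $\partial_ew_u^{t_0}=-2\partial_eu>0$. The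 same holds for $v$.

**Step 4 (the plane does not stop).** We derive a contradiction from $t_0>R-\kappa$. By definition of $t_0$ there are $t_k<t_0$, $t_k\to t_0$, $t_k\ge R-\kappa$, and $x_k\in\Sigma_{t_k}$ at which $w_u^{t_k}$ or $w_v^{t_k}$ is negative. After passing to a subsequence, say $w_u^{t_k}(x_k)<0$ for all $k$ and $x_k\to\bar x\in\overline\Omega$. Then $\bar x\cdot e\ge t_0$ and $u(\bar x^{t_0})\le u(\bar x)$.

* Suppose $\bar x\cdot e>t_0$. If $\bar x\in\Omega$, this contradicts $w_u^{t_0}>0$. If $\bar x\in\partial\Omega$, then $u(\bar x)=0<u(\bar x^{t_0})$ by (ii), a contradiction.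
* So $\bar x\cdot e=t_0$. By the mean value theorem on $[x_k,x_k^{t_k}]\subset\Omega$ there are $\xi_k$ on these segments, $\xi_k\to\bar x$, with $\partial_eu(\xi_k)>0$. If $\bar x\in\Omega$, then $\partial_eu(\bar x)\ge0$, against Step 3. If $\bar x\in\partial\Omega$, then $\bar x\in B_{\rho_0}(x^*)$, so $\nu(\bar x)\cdot e>0$ by (i), and $\partial_eu(\xi_k)>0$ contradicts Lemma 1 at $\bar x$.

Hence $t_0=R-\kappa$, and the claim is proved.

**Step 5 (conclusion).** Let $x\in G$. By (6.1), $x\cdot e\ge x^*\cdot e-\rho_1\ge R-\frac\kappa2$. For $0<s\le\kappa$ take $t=x\cdot e-\frac s2\in[R-\kappa,t_e)$. Then $x\in\Sigma_t$, $x^t=x-se$ lies in $\Omega$ by (ii), and the claim gives $u(x-se)\ge u(x)$, $v(x-se)\ge v(x)$. $\square$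

## 7. Estimates near $x^*$ that are uniform in the solution

From now on $C,C_0,C_1,\dots$ are positive constants depending only on $\Omega,f,g$, with $C,C_1\ge1$. We assume that $f,g$ are continuous, nondecreasing and satisfy (C2), and that $(u,v)$ is a positive solution with $\lambda\mu\ge\sigma_0$, see (4.2). Signs of $f(0),g(0)$ are used only in Step 4.

**Step 1 (pointwise bounds in $G$).** We turn (4.3) into pointwise bounds. For $x\in G$ the truncated cone
$$\{x-se:\ 0<s<\kappa,\ |e|=1,\ |e-\omega|<\eta\}$$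
lies in $\Omega$ by Proposition 2 and has a measure $\gamma>0$ independent of $x$. On it $u\ge u(x)$. Since $\varphi>0$ in $\Omega$, there is $a>0$ with $|\{x\in\Omega:\varphi(x)<a\}|\le\gamma/2$, so every measurable $S\subset\Omega$ with $|S|=\gamma$ has $\int_S\varphi\ge c_1:=a\gamma/2$. Therefore $c_1u(x)\le\int_\Omega u\varphi=A$, and likewise $c_1v(x)\le B$. By (4.3), with a suitable $C_1$,
$$u\le L_u:=C_1\Big(1+\frac1\mu\Big),\qquad v\le L_v:=C_1\Big(1+\frac1\lambda\Big)\qquad\text{in }G. \tag{7.1}$$

**Step 2 (upper bounds for $-\Delta u$, $-\Delta v$).** Let $\rho_2=\rho_1/2$, $G'=\Omega\cap B_{\rho_2}(x^*)$, $\theta=\eta/8$. We first record which balls lie in the cone.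

(iii) If $\rho>0$, $|z|<1$ and $p=x-\frac\rho2\omega+\theta\rho z$, then $p=x-se$ with $0<s<\rho$, $|e|=1$, $|e-\omega|\le4\theta<\eta$.

Indeed $x-p=\frac\rho2q$ with $q=\omega-2\theta z$. Here $|q-\omega|\le2\theta$ and $|1-|q||\le2\theta$, so $0<|q|<2$, and $\big|\frac q{|q|}-\omega\big|\le|1-|q||+|q-\omega|\le4\theta$. Take $s=\frac\rho2|q|$ and $e=q/|q|$.

Let $x\in G'$, $y=x-\frac{\rho_2}2\omega$, $r=\theta\rho_2$. By (iii) with $\rho=\rho_2\le\kappa$, each point of $B_r(y)$ is $x-se$ with $s<\rho_2$. By Proposition 2 it lies in $\Omega$, and $v\ge v(x)$ there; its distance to $x^*$ is less than $2\rho_2=\rho_1$, so $B_r(y)\subset G$. Suppose $f(v(x))>0$. In $B_r(y)$ we have $-\Delta u=\lambda f(v)\ge\lambda f(v(x))$ and $u\ge0$. Comparison with $\lambda f(v(x))\frac{r^2-|\cdot-y|^2}{2N}$ gives, at the center,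
$$\lambda f(v(x))\frac{r^2}{2N}\le u(y)\le L_u .$$
Where $f(v(x))\le0$ the next bound is trivial. So with $C_0=2N/r^2$, and by symmetry for $v$,
$$-\Delta u=\lambda f(v)\le C_0L_u,\qquad-\Delta v=\mu g(u)\le C_0L_v\qquad\text{in }G'. \tag{7.2}$$

**Step 3 (smallness near $x^*$).** We build a barrier vanishing at $x^*$. Let $\xi(x)=R-x\cdot\omega=(x^*-x)\cdot\omega$. On $\Omega\subset B_R(0)$ we have $0\le\xi\le|x-x^*|$. Let
$$Z=L_u\Big(\frac{|x-x^*|^2}{\rho_2^2}+q\rho_2\xi-q\xi^2\Big),\qquad2q=C_0+\frac{2N}{\rho_2^2}.$$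
Since $\Delta\xi=0$ and $\Delta\xi^2=2$, $-\Delta Z=L_u\big(2q-\frac{2N}{\rho_2^2}\big)=C_0L_u\ge-\Delta u$ in $G'$. For points of $\overline\Omega$ with $|x-x^*|\le\rho_2$, $q\xi(\rho_2-\xi)\ge0$. So on $\partial\Omega\cap\overline B_{\rho_2}(x^*)$ we have $Z\ge0=u$, and on $\Omega\cap\partial B_{\rho_2}(x^*)\subset G$ we have $Z\ge L_u\ge u$ by (7.1). Comparison gives $u\le Z$ in $G'$. There $\frac{|x-x^*|^2}{\rho_2^2}\le\frac{|x-x^*|}{\rho_2}$ and $q\rho_2\xi-q\xi^2\le q\rho_2|x-x^*|$. With $C_2=\rho_2^{-1}+q\rho_2$, and likewise for $v$,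
$$u\le C_2L_u|x-x^*|,\qquad v\le C_2L_v|x-x^*|\qquad\text{in }G'. \tag{7.3}$$

**Step 4 (bounds for the parameters).** We now use the negative values at zero, in the manner of (4.4). The claim is: if $f(0)<0$, then $\lambda\le CL_u(1+L_v)$; if $g(0)<0$, then $\mu\le CL_v(1+L_u)$.

Let $f(0)<0$. Choose $\delta>0$ with $f(\delta)\le\frac12f(0)$, and put $\rho=\min\{\rho_2,\delta/(C_2L_v)\}$. By (7.3), $v\le\delta$ in $\Omega\cap B_\rho(x^*)$, so $\Delta u=-\lambda f(v)\ge\frac12\lambda|f(0)|$ there. Let $y_0=x^*-\frac\rho2\omega$. By (iii) with $x=x^*$, every point of $B_{\theta\rho}(y_0)$ is $x^*-se$ with $0<s<\rho\le\rho_0$ and $|e-\omega|<\eta\le\frac14$, so by (i) $B_{\theta\rho}(y_0)\subset\Omega\cap B_\rho(x^*)$. The function $u-\frac{\lambda|f(0)|}{4N}|x-y_0|^2$ is subharmonic in this ball and positive at its center, so (4.4) with $r=\theta\rho$, and then (7.3), give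
$$\frac{\lambda|f(0)|\theta^2\rho^2}{4N}\le\sup_{B_{\theta\rho}(y_0)}u\le C_2L_u\rho .$$
Hence $\lambda\le CL_u/\rho$, and $\frac1\rho\le\frac1{\rho_2}+\frac{C_2L_v}\delta\le C(1+L_v)$. One factor $\rho$ has been saved by (7.3). The second claim is symmetric.

## 8. The bound on $\lambda\mu$: proof of Theorem A

Let $(u,v)$ be a positive solution with $\lambda,\mu>0$ and $\lambda\mu\ge\max(\sigma_0,1)$. Since $L_u,L_v\ge1$, we have $1+L_v\le2L_v$ and $1+L_u\le2L_u$, so Step 4 of Section 7 and (7.1) give
$$\lambda\le C\Big(1+\frac1\lambda\Big)\Big(1+\frac1\mu\Big),\qquad\mu\le C\Big(1+\frac1\lambda\Big)\Big(1+\frac1\mu\Big). \tag{8.1}$$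
By symmetry let $\lambda\le\mu$. Then $\mu^2\ge\lambda\mu\ge1$, so $\mu\ge1$, and the second inequality gives $\mu\le2C(1+\frac1\lambda)$.

* If $\lambda\le1$, then $\lambda\mu\le2C(\lambda+1)\le4C$.
* If $\lambda>1$, then $\lambda\le\mu\le4C$, so $\lambda\mu\le16C^2$.

So every positive solution with $\lambda\mu\ge\max(\sigma_0,1)$ has $\lambda\mu\le\max(4C,16C^2)$. With $\sigma:=\max(\sigma_0,1,4C,16C^2)$, which depends only on $\Omega,f,g$, there is no positive solution when $\lambda\mu>\sigma$. This proves Theorem A, and answers the question of Section 2 affirmatively. $\blacksquare$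

The case $\lambda\le\mu$ used only the second inequality in (8.1). This will be needed in a moment.

## 9. Other signs at zero, and a lower bound for $\sigma$: proof of Theorem B

**Parts 1 and 2.** Lemma 1 covers both $f(0)<0$ (case (b)) and $f(0)\ge0$ (case (a)), for each component separately, so Proposition 2 and (7.1)–(7.3) hold without any assumption on the signs. If $f(0)<0$, Step 4 of Section 7 gives $\lambda\le CL_u(1+L_v)$. If $f(0)>0$, then $f(v)\ge f(0)$, and (7.2) gives $\lambda f(0)\le C_0L_u$, hence again $\lambda\le CL_u(1+L_v)$. The same holds for $g$ and $\mu$. So if both values are nonzero, (8.1) holds and Section 8 applies verbatim: this is part 1. If only $g(0)\ne0$, we have the second inequality in (8.1), and that suffices when $\lambda\le\mu$; the mirror image handles $f(0)\ne0$ and $\mu\le\lambda$. This is part 2.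

**Part 3.** Let $f(z)=g(z)=z^p$ with $1<p<\frac{N+2}{N-2}$ ($p>1$ arbitrary if $N\le2$). These are nondecreasing with value $0$ at $0$. Also $z^p\ge z-1$: for $z\ge1$ because $z^p\ge z$, for $z<1$ because the right side is negative. So (C2) holds. By the mountain pass theorem (Ambrosetti–Rabinowitz, J. Funct. Anal. 14 (1973)) there is $w>0$ with $-\Delta w=w^p$ in $\Omega$, $w=0$ on $\partial\Omega$. For any $\lambda=\mu>0$ put $u=v=\lambda^{-1/(p-1)}w$. Then
$$\lambda u^p=\lambda^{1-p/(p-1)}w^p=\lambda^{-1/(p-1)}w^p=-\Delta u,$$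
so $(u,v)$ is a positive solution of (1.1), however large $\lambda\mu$ is.

**Part 4, Step 1 (decoupling).** Fix $\lambda>0$. For $k>\lambda_1$ put $\mu=k^2/(\lambda K_1K_2)$, and write $u=ap$, $v=q$ with $a=\sqrt{\lambda K_1/(\mu K_2)}$. Since $\lambda K_1/a=\mu K_2a=\sqrt{\lambda\mu K_1K_2}=k$, (1.1) reads
$$-\Delta p=kq-m_1,\qquad-\Delta q=kp-m_2,\qquad m_1=\frac{\lambda M_1}a>0,\quad m_2=\mu M_2>0 .$$
As $k\downarrow\lambda_1$, $\mu$ tends to the positive number $\lambda_1^2/(\lambda K_1K_2)$, so $m_1,m_2$ stay bounded and bounded away from $0$. With $S=p+q$, $D=p-q$ the system is equivalent to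
$$-\Delta S=kS-(m_1+m_2),\qquad-\Delta D=-kD-(m_1-m_2),$$
with zero boundary values. Let $\lambda_2>\lambda_1$ be the second Dirichlet eigenvalue, and take $\lambda_1<k\le\frac{\lambda_1+\lambda_2}2$. Then $k$ is not an eigenvalue, and both problems are uniquely solvable.

**Part 4, Step 2 (the first mode dominates).** We show that $S$ is a large multiple of $\varphi$ plus bounded terms. For $D$: the maximum principle gives $|D|\le|m_1-m_2|/k$, and elliptic regularity bounds $D$ in $C^1(\overline\Omega)$ uniformly in $k$. Write $S=\alpha\varphi+S^\perp$ with $S^\perp\perp\varphi$ in $L^2$. Testing with $\varphi$ (and $\int\varphi=1$) gives $(k-\lambda_1)\alpha\int\varphi^2=m_1+m_2$, that is,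
$$\alpha=\frac{m_1+m_2}{(k-\lambda_1)\int\varphi^2}\to+\infty\qquad(k\downarrow\lambda_1).$$
The part $S^\perp$ solves $(-\Delta-k)S^\perp=-(m_1+m_2)\big(1-\varphi/\!\int\varphi^2\big)$. On $\varphi^\perp$ the inverse of $-\Delta-k$ has $L^2$-norm at most $\frac1{\lambda_2-k}\le\frac2{\lambda_2-\lambda_1}$, so $S^\perp$ is bounded in $L^2$, and repeated use of the $L^p$-theory bounds it in $C^1(\overline\Omega)$, uniformly in $k$.

**Part 4, Step 3 (positivity).** A $C^1(\overline\Omega)$ function vanishing on $\partial\Omega$ is at most its maximal gradient times $d(x)$, as one sees along the segment to a nearest boundary point. And $d\le C\varphi$ by Hopf's lemma for $\varphi$. So $|S^\perp|+|D|\le C'\varphi$ with $C'$ independent of $k$. Choose $k_0\in(\lambda_1,\frac{\lambda_1+\lambda_2}2]$ such that $\alpha>C'$ for $\lambda_1<k<k_0$. Then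
$$p=\tfrac12(S+D)\ge\tfrac12(\alpha-C')\varphi>0,\qquad q=\tfrac12(S-D)\ge\tfrac12(\alpha-C')\varphi>0\qquad\text{in }\Omega .$$
As $\lambda\mu K_1K_2=k^2$, (1.1) has a positive solution for each $\mu$ with $\lambda_1^2<\lambda\mu K_1K_2<k_0^2$. All of these have $\lambda\mu>\lambda_1^2/(K_1K_2)$, so a number $\sigma<\lambda_1^2/(K_1K_2)$ cannot have the property in Theorem A. $\blacksquare$
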